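\title{The limit of $p$-averages of a pointed stable curve}

\begin{abstract}
Let $X^\bullet$ be a pointed stable curve over an algebraically closed field of characteristic $p>0$, and let $Y^\bullet\to X^\bullet$ be its maximal abelian admissible covering of exponent dividing $p^t-1$. We prove that the $p$-rank of $Y$, divided by the degree of the covering, converges as $t\to\infty$. The limit is an integer, the convergence is exponentially fast, and the limit is a sum of one term for each irreducible component and a correction read off from the dual graph. We bound the limit in terms of the genera and the dual graph, and we show that for $p\ge 3$ these data do not determine it. The proof decomposes the $p$-rank into stable ranks of Frobenius on eigen-line bundles, and shows that almost all of these ranks are equal by combining a count of base-$p$ digits with a count of torsion points on a determinantal divisor in the Jacobian.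
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $k$ be an algebraically closed field of characteristic $p>0$, and let $X^\bullet=(X,D_X)$ be a pointed stable curve of type $(g_X,n_X)$ over $k$: the curve $X$ is connected, projective and nodal of arithmetic genus $g_X$, the set $D_X$ consists of $n_X$ smooth marked points, and the stability condition recalled in Section~\ref{sec:results} holds. Let $\Pi_{X^\bullet}$ be the admissible fundamental group of $X^\bullet$ (Section~\ref{sec:admissible}); when $X$ is smooth, it is the tame fundamental group of $X\setminus D_X$. For an integer $t\ge1$ put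
\[
n=p^t-1,\qquad A=\Pi_{X^\bullet}^{\mathrm{ab}}\otimes\mathbb Z/n\mathbb Z,\qquad K_n=\ker(\Pi_{X^\bullet}\to A),
\]
where the superscript $\mathrm{ab}$ denotes the abelianization of a profinite group. The \emph{$p$-average} and the \emph{limit of $p$-averages} of $\Pi_{X^\bullet}$ are
\[
\gamma^{\mathrm{av}}_{p,n}(\Pi_{X^\bullet})=\frac{\dim_{\mathbb F_p}(K_n^{\mathrm{ab}}\otimes\mathbb F_p)}{\#A},\qquad
\mathrm{Avr}_p(\Pi_{X^\bullet})=\lim_{t\to\infty}\gamma^{\mathrm{av}}_{p,p^t-1}(\Pi_{X^\bullet}),
\]
the latter when the limit exists. We answer the following question, which comes from \cite{averages}: \emph{does $\mathrm{Avr}_p(\Pi_{X^\bullet})$ exist for every pointed stable curve $X^\bullet$ over $k$?} It does.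

The group $K_n$ is the fundamental group of a covering $Y^\bullet\to X^\bullet$ with Galois group $A$, and the numerator of $\gamma^{\mathrm{av}}_{p,n}$ is the $p$-rank $\sigma(Y)=\dim_{\mathbb F_p}H^1_{\mathrm{et}}(Y,\mathbb F_p)$. So $\gamma^{\mathrm{av}}_{p,n}$ is the $p$-rank of $Y$ per sheet of the covering. For a prime $\ell\ne p$ the analogous limit is known to exist: if $K_m$ is the kernel of $\Pi_{X^\bullet}\to\Pi_{X^\bullet}^{\mathrm{ab}}\otimes\mathbb Z/m\mathbb Z$ for $m$ prime to $p$, then
\[
\lim_{m\to\infty}\frac{\dim_{\mathbb F_\ell}(K_m^{\mathrm{ab}}\otimes\mathbb F_\ell)}{\#(\Pi_{X^\bullet}^{\mathrm{ab}}\otimes\mathbb Z/m\mathbb Z)}=2g_X+n_X-2 .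
\]
For smooth $X$ the reason is topological. The numerator is $\dim H^1_{\mathrm{et}}(Y\setminus D_Y,\mathbb F_\ell)$, which is $2g_Y+n_Y-1$ or $2g_Y$, and by the Riemann--Hurwitz formula $2g_Y-2+n_Y$ is $2g_X-2+n_X$ times the degree. The $p$-rank has no such formula. One has $0\le\sigma(Y)\le g_Y$, but nothing in the topology of $Y$ prevents $\sigma(Y)/\#A$ from oscillating.

For smooth curves, Tamagawa's theorem \cite{tamagawa} states that $\mathrm{Avr}_p=g_X-1$ if $n_X\le1$ and $\mathrm{Avr}_p=g_X$ if $n_X\ge2$. (We use this theorem only in Remark~\ref{rem:tamagawa}.) Both values are the largest that a dimension count allows. If $n_X\le1$, the covering is \'etale and $g_Y-1=\#A\cdot(g_X-1)$. If $n_X\ge2$, the $p$-rank of $Y$ is a sum, over the characters $\chi$ of $A$, of the stable ranks $\gamma_\chi$ of the Frobenius iterate $F^t$ on $H^1(X,L_\chi)$, for certain line bundles $L_\chi$. When $\chi$ is ramified at every marked point, $L_\chi$ has degree $-d$ with $1\le d\le n_X-1$, and $h^1(L_\chi)=g_X-1+d$. Now $F^t$ factors through $H^1(X,L_{\chi^{p^i}})$ for every $i$, and for most $\chi$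 one of these powers has $d=1$. Hence $\gamma_\chi\le g_X$ for most $\chi$. One is led to guess that the limit always exists and that it is obtained by giving each component of $X$ the largest value allowed by this count. The first half of the guess is right. The second half gives an upper bound, which is not always attained.

\subsection{Results}\label{sec:results}

The \emph{dual semi-graph} $\Gamma$ of $X^\bullet$ has a vertex for each irreducible component of $X$, an edge for each node (a loop if both branches lie on one component), and an open edge, with a single end, for each marked point. Let $V$ be its set of vertices. For $v\in V$ let $X_v$ be the normalization of the corresponding component, $g_v$ its genus, and $D_v\subset X_v$ the set of points that lie over nodes or marked points. Stability means that $2g_v-2+|D_v|>0$ for all $v$. Let $\Gamma^*=\Gamma$ if $n_X=0$; if $n_X>0$, let $\Gamma^*$ be obtained from $\Gamma$ by adding one vertex $\ast$ and attaching all open edges to it. Then $\Gamma^*$ is a connected graph, possibly with loops and multiple edges, and $D_v$ is the set of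 half-edges of $\Gamma^*$ at $v$.

We partition $D_v$ into \emph{sectors}. The two halves of a loop at $v$ form a sector. Two half-edges of non-loop edges are in the same sector if the other ends of these edges lie in the same connected component of $\Gamma^*-v$, the graph obtained by deleting $v$ and the edges at $v$. A \emph{bridge} of $\Gamma^*$ is an edge whose removal disconnects $\Gamma^*$. A half-edge at $v$ is a sector by itself if and only if its edge $e$ is a bridge: a loop is never a bridge, and if $e$ joins $v$ to the component $C$ of $\Gamma^*-v$, then $C$ stays connected to $v$ after removal of $e$ exactly when a second edge joins $v$ to $C$. Put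
\begin{align*}
m_v&=\text{the number of sectors $B\subset D_v$ with }|B|\ge2,\\
V^0&=\{v\in V: g_v=0,\ m_v=0\},\\
b_X&=\text{the number of nodes of $X$ that are bridges of }\Gamma^*.
\end{align*}
Figure~\ref{fig:sectors} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (-2,0) -- (0,0) -- (2,0);
\draw[dashed] (0,0) -- (1,1.5) -- (2,0);
\draw (0,0) .. controls (-1.3,-1.7) and (1.3,-1.7) .. (0,0);
\fill (0,0) circle (2pt) node[above left] {$v$};
\fill (2,0) circle (2pt) node[right] {$v'$};
\fill (-2,0) circle (2pt) node[left] {$v''$};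
\fill[white] (1,1.5) circle (2pt);
\draw (1,1.5) circle (2pt) node[above] {$\ast$};
\node at (-0.55,-0.5) {\small $1$};
\node at (0.55,-0.5) {\small $1$};
\node at (-0.85,0.17) {\small $2$};
\node at (0.75,0.17) {\small $3$};
\node at (0.22,0.72) {\small $3$};
\end{tikzpicture}
\caption{The graph $\Gamma^*$ of a curve with three components $v,v',v''$, three nodes (solid edges) and two marked points (dashed edges, joined at the added vertex $\ast$). The five half-edges at $v$ fall into three sectors, labeled $1,2,3$, so $m_v=2$. The edge $vv''$ is the only bridge, so $b_X=1$. The loop and the triangle are the cyclic blocks, so $\beta=2$.}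
\label{fig:sectors}
\end{figure}

\begin{theorem}\label{thm:main}
For $v\notin V^0$ let $r_v\ge0$ be the integer of Definition~\ref{def:r}; it depends only on $X_v$, $D_v$ and the partition of $D_v$ into sectors. There are constants $C>0$ and $\theta<1$ such that
\[
\Big|\gamma^{\mathrm{av}}_{p,p^t-1}(\Pi_{X^\bullet})-\Big(\sum_{v\notin V^0}r_v+b_X-\#V^0\Big)\Big|\le C\theta^t\qquad(t\ge2).
\]
In particular $\mathrm{Avr}_p(\Pi_{X^\bullet})$ exists and equals the integer $\sum_{v\notin V^0}r_v+b_X-\#V^0$.
\end{theorem}

Roughly, $r_v$ is the smallest generic rank of an iterate of Frobenius between the spaces $H^1(X_v,L)$ that occur in the coverings of $X_v$ induced by $Y^\bullet\to X^\bullet$.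

To state the upper bound, call two edges of $\Gamma^*$ equivalent if they are equal or lie on a common cycle, where a loop and a pair of parallel edges count as cycles. This is an equivalence relation, and its classes are the \emph{blocks} of $\Gamma^*$. Each bridge is a block by itself. The other blocks are called \emph{cyclic}, and $\beta$ denotes their number. Blocks are sets of edges, so $\beta=0$ when $\Gamma^*$ has no edge.

\begin{theorem}\label{thm:bound}
\begin{enumerate}
\item[(1)] One has $r_v\le g_v-1+m_v$ for $v\notin V^0$, and
\[
\mathrm{Avr}_p(\Pi_{X^\bullet})\le\sum_{v\in V}g_v+\beta-1,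
\]
with equality if and only if $r_v=g_v-1+m_v$ for all $v\notin V^0$.
\item[(2)] For $\lambda\in k\setminus\{0,1\}$ let $X_\lambda$ be the curve obtained from $\mathbb P^1$ by gluing $0$ to $\infty$ and $1$ to $\lambda$; it is stable of type $(2,0)$. Then $\mathrm{Avr}_p(\Pi_{X_\lambda})=0$ if the coefficient of $x^i$ in $(x-1)^f(x-\lambda)^{p-1-f}$ vanishes for some $0\le f,i\le p-1$, and $\mathrm{Avr}_p(\Pi_{X_\lambda})=1$ otherwise. All but finitely many $\lambda$ give $1$. For $p\ge3$ the value $\lambda=2$ gives $0$; so for $p\ge3$ the limit $\mathrm{Avr}_p$ is not determined by $\Gamma$ and the genera $g_v$.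
\end{enumerate}
\end{theorem}

For a smooth curve, $\beta=0$ if $n_X\le1$ and $\beta=1$ if $n_X\ge2$, so the bound in (1) is the value in Tamagawa's theorem.

\subsection{Plan of the proof}

Section~\ref{sec:reduction} writes $\gamma^{\mathrm{av}}_{p,n}$ as a sum over the components of $X$, and Section~\ref{sec:characters} writes the term of one component as the average of the stable ranks $\gamma_\chi$. Section~\ref{sec:example} computes this average by hand for $X_\lambda$, which proves Theorem~\ref{thm:bound}(2) and shows the role of base-$p$ digits. Sections~\ref{sec:rank}--\ref{sec:vertex} prove that $\gamma_\chi=r_v$ for all but an exponentially small proportion of $\chi$: the digits give the upper bound on $\gamma_\chi$, a divisor in the Jacobian gives a lower bound on the rank of $F^l$ for $l$ slightly larger than $t$, and a lemma of linear algebra turns the two bounds into the value of the stable rank. Section~\ref{sec:bound} proves Theorem~\ref{thm:bound}(1).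

Throughout, $t\ge2$, $q=p^t$ and $n=q-1$, so that $\mu_n=\mathbb F_q^\times\subset k^\times$. For a finite abelian group $G$ of exponent dividing $n$ we write $G^\vee=\mathrm{Hom}(G,\mu_n)$; it has the same order as $G$. Constants implied by $O(\cdot)$ do not depend on $t$.

\section{Reduction to the components}\label{sec:reduction}

\subsection{Admissible coverings}\label{sec:admissible}

An \emph{admissible covering} $f:Y^\bullet\to X^\bullet$ is a finite surjective morphism of pointed stable curves with the following properties. The preimage of $D_X$ is $D_Y$, and the preimage of the set of nodes is the set of nodes. The map $f$ is \'etale away from these points and tamely ramified over $D_X$. At a node of $Y$ the map of completed local rings has the form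
\[
k[[z,z']]/(zz')\to k[[u,u']]/(uu'),\qquad z\mapsto u^e,\quad z'\mapsto u'^e,\qquad p\nmid e .
\]
The covering is \emph{Galois with group $G$} if $G$ acts on $Y$ over $X$, simply transitively on the fibers over the smooth unmarked points, and the stabilizer of each node acts by $(u,u')\mapsto(\zeta u,\zeta^{-1}u')$ with $\zeta\in\mu_e$. The group $\Pi_{X^\bullet}$ is profinite and topologically finitely generated, and we use two further standard properties.
\begin{enumerate}
\item[(a)] Open normal subgroups $K\subset\Pi_{X^\bullet}$ correspond to Galois admissible coverings $Y^\bullet\to X^\bullet$, with $G=\Pi_{X^\bullet}/K$ and $K=\Pi_{Y^\bullet}$.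
\item[(b)] Let $\Pi_v$ be the tame fundamental group of $X_v\setminus D_v$. There is a homomorphism $\Pi_v\to\Pi_{X^\bullet}$, defined up to conjugation, such that in (a) the image $G_v$ of $\Pi_v$ in $G$ is the stabilizer of a component of $Y$ over $v$, and the normalization of this component is the tame covering of $X_v$ defined by $\Pi_v\to G_v$.
\end{enumerate}
From now on $Y^\bullet\to X^\bullet$ is the covering with group $A$ that corresponds to $K_n$.

\begin{lemma}\label{lem:prank}
Let $Y_w$, for $w\in V(Y)$, be the normalizations of the components of $Y$, and let $E(Y)$ be the set of nodes of $Y$. Then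
\[
\dim_{\mathbb F_p}(K_n^{\mathrm{ab}}\otimes\mathbb F_p)=\sigma(Y)=\sum_{w}\sigma(Y_w)+\#E(Y)-\#V(Y)+1 .
\]
\end{lemma}

\begin{proof}
In a Galois admissible covering of $Y^\bullet$ with group $\mathbb Z/p$ the ramification indices divide $p$ and are prime to $p$, so the covering is \'etale. Conversely, a connected \'etale covering is admissible. Hence $\mathrm{Hom}(K_n,\mathbb F_p)=H^1_{\mathrm{et}}(Y,\mathbb F_p)$, which is the first equality. Let $\nu$ be the normalization map of $Y$. In the exact sequence $0\to\mathbb F_p\to\nu_*\mathbb F_p\to\bigoplus_{E(Y)}\mathbb F_p\to0$ the last term is a skyscraper sheaf and has no $H^1$. Since $Y$ is connected, we obtain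
\[
0\to\mathbb F_p\to\mathbb F_p^{V(Y)}\to\mathbb F_p^{E(Y)}\to H^1_{\mathrm{et}}(Y,\mathbb F_p)\to\bigoplus_wH^1_{\mathrm{et}}(Y_w,\mathbb F_p)\to0,
\]
and the second equality follows by counting dimensions.
\end{proof}

To use the lemma we need the stabilizers in $A$ of the components and nodes of $Y$. We describe them through their characters.

\subsection{Inertia values}\label{sec:inertia}

Let $\chi:\Pi_v\to\mu_n$ be a character and $x\in D_v$. Choose a connected tame covering $W\to X_v$ with abelian Galois group of exponent dividing $n$ through which $\chi$ factors. The inertia group $I$ at a point over $x$ is cyclic of some order $e\mid n$. The completed local ring there is $k[[u]]$, where $u^e=z$ is a uniformizer at $x$, and $\tau\in I$ acts by $u\mapsto\zeta_\tau u$, where $\tau\mapsto\zeta_\tau$ is an isomorphism $I\cong\mu_e$. There is a unique $j$ with $0\le j<e$ and $\chi(\tau)=\zeta_\tau^{\,j}$ on $I$. The \emph{inertia value} of $\chi$ at $x$ is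
\[
a_\chi(x)=jn/e\in\mathbb Z/n .
\]
It does not depend on $W$: passing to a larger covering multiplies $e$ and $j$ by the same factor. It is additive in $\chi$, and it vanishes if and only if $\chi$ is unramified at $x$. Since $p\nmid n$, we have $\mathrm{Hom}(\Pi_v,\mu_n)=H^1_{\mathrm{et}}(X_v\setminus D_v,\mu_n)$, and the Gysin sequence gives the exact sequence
\begin{equation}\label{eq:gysin}
0\to H^1_{\mathrm{et}}(X_v,\mu_n)\to\mathrm{Hom}(\Pi_v,\mu_n)\xrightarrow{\ \chi\mapsto a_\chi\ }\Big\{a\in(\mathbb Z/n)^{D_v}:\sum_xa(x)=0\Big\}\to0,
\end{equation}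
in which $\#H^1_{\mathrm{et}}(X_v,\mu_n)=n^{2g_v}$.

\begin{lemma}\label{lem:glue}
A family of characters $\chi_v:\Pi_v\to\mu_n$, $v\in V$, is the family of restrictions of a character of $\Pi_{X^\bullet}$ if and only if the inertia values at the two branches $x,x'$ of every node satisfy $a(x)+a(x')=0$.
\end{lemma}

\begin{proof}
Let $\chi$ be a character of $\Pi_{X^\bullet}$ and consider the Galois admissible covering defined by $\ker\chi$. The stabilizer $I$ of a node is the inertia group of both branches, and $\tau\in I$ acts on $u$ by $\zeta_\tau$ and on $u'$ by $\zeta'_\tau=\zeta_\tau^{-1}$. If $\chi(\tau)=\zeta_\tau^{\,j}$, then $\chi(\tau)=(\zeta'_\tau)^{-j}$, so the two inertia values are opposite.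

Conversely, each $\chi_v$ defines a tame covering $W_v\to X_v$, possibly disconnected, that is a $\mu_n$-torsor over $X_v\setminus D_v$. At a branch $x$ the inertia group in $\mu_n$ has order $e$ equal to the order of $a(x)$ in $\mathbb Z/n$. So at a node with $a(x')=-a(x)$ both inertia groups equal $\mu_e$, and the fibers over $x$ and $x'$ are torsors under $\mu_n/\mu_e$. Glue them by any $\mu_n$-equivariant bijection. The result is a nodal curve $W\to X$ with an action of $\mu_n$, and $z=u^e$, $z'=u'^e$ at each node. For $\tau\in\mu_e$ we have $\tau=\zeta_\tau^{\,j}=(\zeta'_\tau)^{j'}$ with $j$ prime to $e$ and $j'\equiv-j\pmod e$, hence $\zeta'_\tau=\zeta_\tau^{-1}$. Let $W_0$ be a connected component of $W$, marked by the preimage of $D_X$, and $H\subset\mu_n$ its stabilizer. Since $W/\mu_n=X$ is connected, $W_0/H=X$, and $W_0$ is stable because the tame Riemann--Hurwitz formula multiplies $2g_v-2+|D_v|$ by the degree on each component. So $W_0\to X$ is a Galois admissible covering with group $H$, and the character $\Pi_{X^\bullet}\to H\subset\mu_n$ restricts to $\chi_v$ on each $\Pi_v$.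
\end{proof}

\subsection{The characters that occur on a component}

Let $A_v$ be the image of $\Pi_v$ in $A$. Since $\mathbb Z/n$ is an injective module over itself, every character of $A_v$ extends to $A$. So $A_v^\vee$ is the image of the restriction map $A^\vee\to\mathrm{Hom}(\Pi_v,\mu_n)$. In general it is smaller than $\mathrm{Hom}(\Pi_v,\mu_n)$: the single condition in \eqref{eq:gysin} is replaced by one condition for each sector.

\begin{lemma}\label{lem:sectors}
The group $A_v^\vee$ consists of the $\chi\in\mathrm{Hom}(\Pi_v,\mu_n)$ with $\sum_{x\in B}a_\chi(x)=0$ for every sector $B\subset D_v$.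
\end{lemma}

\begin{proof}
A \emph{flow} is a $\mathbb Z/n$-valued function on the half-edges of $\Gamma^*$ that takes opposite values on the two halves of each edge and has sum $0$ at each vertex of $\Gamma$. The sum over all half-edges is $0$, so the sum at $\ast$ is $0$ as well; this is why the marked points are joined at one vertex. By Lemma~\ref{lem:glue} and \eqref{eq:gysin}, the inertia values of a character of $\Pi_{X^\bullet}$ define a flow. Conversely, if $a_\chi$ extends to a flow, then \eqref{eq:gysin} provides characters at the other vertices with the inertia values given by the flow, and Lemma~\ref{lem:glue} shows that $\chi\in A_v^\vee$. It remains to show that $a\in(\mathbb Z/n)^{D_v}$ extends to a flow if and only if its sum over each sector is $0$.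

Suppose that $a$ extends to a flow. For the sector of a loop the condition is part of the definition. Let $C$ be a component of $\Gamma^*-v$. The sum of the flow over all half-edges at vertices of $C$ is $0$, and the edges inside $C$ contribute $0$. So the half-edges at $C$ of the edges joining $C$ to $v$ have sum $0$, and hence so do their opposite halves, which form the sector of $C$.

Suppose that all sector sums vanish. Then the sum at $v$ vanishes, and $a$ determines the values on both halves of all edges at $v$. For each component $C$ we need a function on the half-edges of the edges inside $C$, opposite on the two halves of each edge, with a prescribed sum $c_y$ at each vertex $y$ of $C$; here $\sum_yc_y=0$ because the sum over the sector of $C$ is $0$. Choose a spanning tree of $C$ and put $0$ on the other edges. If the tree is a single vertex $y$, then $c_y=0$ and we are done. Otherwise take a leaf $y$ with neighbor $y'$, put $c_y$ and $-c_y$ on the halves of the edge $yy'$ at $y$ and $y'$, replace $c_{y'}$ by $c_{y'}+c_y$, delete $y$, and continue by induction.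
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $Y_v\to X_v$ be the connected tame covering with group $A_v$ defined by $\Pi_v\to A_v$, and let $E(X)$ be the set of nodes of $X$. Then
\begin{equation}\label{eq:exact}
\gamma^{\mathrm{av}}_{p,n}(\Pi_{X^\bullet})=\sum_{v\in V}\frac{\sigma(Y_v)-1}{\#A_v}+b_X+\frac{\#E(X)-b_X}{n}+\frac1{\#A},
\end{equation}
and consequently
\begin{equation}\label{eq:approx}
\gamma^{\mathrm{av}}_{p,n}(\Pi_{X^\bullet})=\sum_{v\notin V^0}\frac{\sigma(Y_v)}{\#A_v}+b_X-\#V^0+O(p^{-t}).
\end{equation}
\end{proposition}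

\begin{proof}
The curve $Y$ has $\#A/\#A_v$ components over $v$, each with normalization $Y_v$. Let $I\subset A$ be the stabilizer of a node of $Y$ over a given node of $X$, with branch $x\in D_v$; there are $\#A/\#I$ such nodes. The group $I$ is the inertia group at $x$ in $A_v$, all its characters extend to $A_v$, and the restriction of $\chi$ to $I$ is recorded by $a_\chi(x)$. So $\#I$ is the order of the image of $\chi\mapsto a_\chi(x)$ on $A_v^\vee$. By Lemma~\ref{lem:sectors} and \eqref{eq:gysin} this image is $0$ if $\{x\}$ is a sector, that is, if the node is a bridge, and it is $\mathbb Z/n$ otherwise. Dividing the formula of Lemma~\ref{lem:prank} by $\#A$ gives \eqref{eq:exact}.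

Lemma~\ref{lem:sectors} and \eqref{eq:gysin} also give
\begin{equation}\label{eq:orderAv}
\#A_v=n^{2g_v+\sum_B(|B|-1)} .
\end{equation}
If $v\in V^0$, then $A_v$ is trivial and $Y_v=\mathbb P^1$, so $v$ contributes $-1$ to \eqref{eq:exact}. If $v\notin V^0$, then $\#A_v\ge n$. Since $1/n\le2p^{-t}$, it remains to see that $\#A\ge n$, and for this it suffices that $V\ne V^0$. Suppose $V=V^0$. Every edge of $\Gamma^*$ has an end in $V$, where its half-edge is a sector by itself; so every edge is a bridge and $\Gamma^*$ is a tree. All $g_v$ vanish, so by stability every vertex in $V$ has degree at least $3$. But a finite tree with an edge has at least two vertices of degree $1$, and only one of them can be $\ast$. This is a contradiction.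
\end{proof}

The last step is where Theorem~\ref{thm:main} needs stability. For the unstable curve $\mathbb P^1$ without marked points, $A$ is trivial and the average is $0$, while the formula of the theorem would give $-1$.

\section{Characters and Frobenius on one component}\label{sec:characters}

By \eqref{eq:approx} it suffices to study $\sigma(Y_v)/\#A_v$. Fix $v\notin V^0$ until the end of Section~\ref{sec:vertex}, and write
\[
Z=X_v,\quad g=g_v,\quad S=D_v,\quad m=m_v,\quad N=\sum_B(|B|-1).
\]
Let $S'\subset S$ be the union of the sectors of size at least $2$.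

\subsection{Eigen-line bundles}

Let $f:Y_v\to Z$ be the covering. Since $\#A_v$ is prime to $p$ and the values of the characters lie in $k$, we have $f_*\mathcal O=\bigoplus_{\chi\in A_v^\vee}L_\chi$, where $A_v$ acts on $L_\chi$ through $\chi$. The generic fiber of $f_*\mathcal O$ is the regular representation, so each $L_\chi$ is a line bundle. Let $\mathcal D_n$ be the set of divisors $D=\sum_{x\in S}d_xx$ with $0\le d_x<n$ and $\sum_{x\in B}d_x\equiv0\pmod n$ for every sector $B$; it has $n^N$ elements. For $\chi\in A_v^\vee$ let $D_\chi=\sum d_xx$, where $d_x\in[0,n)$ represents $a_\chi(x)$. By Lemma~\ref{lem:sectors}, $D_\chi\in\mathcal D_n$.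

\begin{lemma}\label{lem:kummer}
\begin{enumerate}
\item[(a)] Multiplication in $f_*\mathcal O$ induces an isomorphism $L_\chi^n\cong\mathcal O(-D_\chi)$.
\item[(b)] Let $l\ge0$ and $E=\sum_x\lfloor p^ld_x/n\rfloor x$. Multiplication induces an isomorphism $L_\chi^{p^l}(E)\cong L_{\chi^{p^l}}$, and $D_{\chi^{p^l}}=p^lD_\chi-nE$.
\item[(c)] The map $\chi\mapsto(L_\chi,D_\chi)$ is a bijection from $A_v^\vee$ onto the set of pairs $(L,D)\in\mathrm{Pic}(Z)\times\mathcal D_n$ with $L^n\cong\mathcal O(-D)$. For each $D\in\mathcal D_n$ there are $n^{2g}$ such $L$.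
\end{enumerate}
\end{lemma}

\begin{proof}
Let $x\in Z$, and let $I,e,u,z,j$ be as in Section~\ref{sec:inertia} for $W=Y_v$, with $e=1$ and $j=0$ if $x\notin S$. The completed stalk of $f_*\mathcal O$ at $x$ is a product of copies of $k[[u]]$, permuted transitively by $A_v$. Projection to one factor is multiplicative and identifies the completed stalk of $L_\chi$ with the $\chi|_I$-eigenspace $u^jk[[z]]$. Recall that $d_x=jn/e$.

(a) The map $L_\chi^n\to L_{\chi^n}=\mathcal O$ sends the generator to $u^{jn}=z^{d_x}$.

(b) Write $p^lj=j'+e\lfloor p^lj/e\rfloor$ with $0\le j'<e$. The map $L_\chi^{p^l}\to L_{\chi^{p^l}}$ sends the generator to $u^{j'}z^{\lfloor p^lj/e\rfloor}$, the target is generated by $u^{j'}$, and $j/e=d_x/n$. Multiplying the division identity by $n/e$ gives the formula for $D_{\chi^{p^l}}$.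

(c) If $D\in\mathcal D_n$, then $n\mid\deg D$. Multiplication by $n$ on $\mathrm{Pic}^0(Z)$ is surjective with kernel of order $n^{2g}$, so there are $n^{2g}$ bundles $L$ with $L^n\cong\mathcal O(-D)$. By \eqref{eq:orderAv} both sets in (c) have $n^{2g+N}$ elements, and it suffices to prove injectivity. Let $D_\chi=D_{\chi'}=D$ and let $\iota:L_\chi\to L_{\chi'}$ be an isomorphism. Let $s\ne0$ be a rational section of $L_\chi$, and view $s$ and $\iota(s)$ as rational functions on $Y_v$. By (a), $\iota^{\otimes n}$ is an automorphism of $\mathcal O(-D)$, hence multiplication by some $c\in k^\times$. So $h=\iota(s)/s$ satisfies $h^n=c$, and $h$ is a nonzero constant because $Y_v$ is connected. But $A_v$ acts on $h$ through $\chi'\chi^{-1}$, so $\chi'=\chi$.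
\end{proof}

\subsection{Stable ranks}

An additive map $\Phi:H\to H'$ of finite-dimensional $k$-vector spaces is \emph{$p^l$-linear} if $\Phi(c\xi)=c^{p^l}\Phi(\xi)$ for $c\in k$. Its kernel is a $k$-subspace, and so is its image because $k$ is perfect. The \emph{rank} of $\Phi$ is the dimension of the image; it equals the codimension of the kernel. For a $q$-linear map $T:H\to H$, the \emph{stable rank} is the dimension of $H_s=\bigcap_iT^iH$. By the Fitting decomposition, $T$ is bijective on $H_s$ and nilpotent on a $T$-stable complement. By Lang's theorem, for which $k$ must be algebraically closed, $H_s=H^{T=1}\otimes_{\mathbb F_q}k$. So the stable rank equals $\dim_{\mathbb F_q}H^{T=1}$.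

The Frobenius $F:s\mapsto s^p$ of $\mathcal O_{Y_v}$ maps $L_\chi$ to $L_{\chi^p}$ and induces $p$-linear maps $F:H^1(Z,L_\chi)\to H^1(Z,L_{\chi^p})$. Since $n=q-1$, we have $\chi^q=\chi$, so $F^t$ is a $q$-linear endomorphism of $H^1(Z,L_\chi)$. This is the reason for the choice of $n$. Let $\gamma_\chi$ be the stable rank of $F^t$ on $H^1(Z,L_\chi)$.

\begin{lemma}\label{lem:gamma}
We have $\sigma(Y_v)=\sum_{\chi\in A_v^\vee}\gamma_\chi$. Moreover $0\le\gamma_\chi\le g+|S|$ and $\gamma_{\chi^p}=\gamma_\chi$.
\end{lemma}

\begin{proof}
The sequence of \'etale sheaves $0\to\mathbb F_q\to\mathcal O\xrightarrow{F^t-1}\mathcal O\to0$ on $Y_v$ is exact, and $F^t-1$ is surjective on $H^0(Y_v,\mathcal O)=k$. So $H^1_{\mathrm{et}}(Y_v,\mathbb F_q)=H^1(Y_v,\mathcal O)^{F^t=1}$. The left side is $H^1_{\mathrm{et}}(Y_v,\mathbb F_p)\otimes\mathbb F_q$ and has dimension $\sigma(Y_v)$ over $\mathbb F_q$. On the right, $H^1(Y_v,\mathcal O)=\bigoplus_\chi H^1(Z,L_\chi)$ and $F^t$ preserves each summand, so the dimension is $\sum_\chi\gamma_\chi$.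

The degree of $L_\chi$ is $-d$ with $d=\deg D_\chi/n\in[0,|S|]$. By Riemann--Roch $h^1(L_\chi)=g-1+d$ if $d\ge1$, and $h^1(L_\chi)\le g$ if $d=0$. This gives the bound.

The map $F$ commutes with $F^t$, so it sends the subspace $H_s$ of $H^1(Z,L_\chi)$ into the corresponding subspace of $H^1(Z,L_{\chi^p})$, and it is injective on $H_s$ because $F^t$ is. Hence $\gamma_\chi\le\gamma_{\chi^p}\le\dots\le\gamma_{\chi^q}=\gamma_\chi$.
\end{proof}

So $\sigma(Y_v)/\#A_v$ is the average of the bounded function $\chi\mapsto\gamma_\chi$ on $A_v^\vee$.

\subsection{Digits}\label{sec:digits}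

By Lemma~\ref{lem:kummer}(b), passing from $\chi$ to $\chi^p$ replaces each number $d_x/n\in[0,1)$ by the fractional part of $pd_x/n$, that is, it shifts the base-$p$ expansion. These expansions are explicit. Let $0\le a<n$ and write $a=\sum_{i=0}^{t-1}e_ip^{t-1-i}$ with digits $0\le e_i\le p-1$. Since $a/n=a\sum_{j\ge1}p^{-tj}$ and the digits are not all equal to $p-1$, the standard base-$p$ expansion of $a/n$ is periodic with period $e_0e_1\cdots e_{t-1}$.

\section{An example: rational curves with two nodes}\label{sec:example}

We prove Theorem~\ref{thm:bound}(2) directly, without Theorem~\ref{thm:main}. For $X_\lambda$ the graph $\Gamma^*$ has one vertex $v$ and two loops. So $Z=\mathbb P^1$, the sectors are $\{0,\infty\}$ and $\{1,\lambda\}$, $b_X=0$ and $\#A_v=n^2$. Formula \eqref{eq:exact} reads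
\begin{equation}\label{eq:exlambda}
\gamma^{\mathrm{av}}_{p,n}(\Pi_{X_\lambda})=\frac{\sigma(Y_v)-1}{n^2}+\frac2n+\frac1{\#A},\qquad \#A\ge n^2 .
\end{equation}
Since $g=0$, a character is determined by its divisor, hence by the pair $(a,b)=(d_0,d_1)$ with $0\le a,b<n$. If $a=0$ or $b=0$, then $L_\chi$ is $\mathcal O$ or $\mathcal O(-1)$, and $\gamma_\chi=0$ because $H^1(L_\chi)=0$. Let $a,b\ne0$. Then
\[
D_\chi=a\,[0]+(n-a)\,[\infty]+b\,[1]+(n-b)\,[\lambda],\qquad L_\chi\cong\mathcal O(-2),
\]
and all powers $\chi^{p^i}$ have the same shape. Put $e=\lfloor pa/n\rfloor$ and $f=\lfloor pb/n\rfloor$. As $pa/n$ and $pb/n$ are not integers, the divisor $E$ of Lemma~\ref{lem:kummer}(b) for $l=1$ has coefficients $e,\ p-1-e,\ f,\ p-1-f$ at $0,\infty,1,\lambda$.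

Use homogeneous coordinates $x_0,x_1$ with $x=x_0/x_1$. In \v{C}ech cohomology, $H^1(\mathbb P^1,\mathcal O(-2))$ has the basis $(x_0x_1)^{-1}$, and every other Laurent monomial of degree $-2$ is a coboundary. The inclusion $\mathcal O(-2p)\to\mathcal O(-2p)(E)\cong\mathcal O(-2)$ is multiplication by a form with divisor $E$. So, up to a nonzero scalar, $F$ sends $(x_0x_1)^{-1}$ to the class of
\[
x_0^{-p}x_1^{-p}\cdot x_0^{\,e}x_1^{\,p-1-e}(x_0-x_1)^f(x_0-\lambda x_1)^{p-1-f},
\]
which is $c_{e,f}(\lambda)\,(x_0x_1)^{-1}$ with
\[
c_{e,f}(\lambda)=\text{the coefficient of }x^{p-1-e}\text{ in }(x-1)^f(x-\lambda)^{p-1-f}.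
\]
Let $e_0,\dots,e_{t-1}$ and $f_0,\dots,f_{t-1}$ be the digits of $a$ and $b$. By Section~\ref{sec:digits}, the step from $\chi^{p^i}$ to $\chi^{p^{i+1}}$ has $(e,f)=(e_i,f_i)$. All spaces are lines, so $F^t$ is bijective if $c_{e_i,f_i}(\lambda)\ne0$ for all $i$, and zero otherwise. Hence
\[
\sigma(Y_v)=\#\{(a,b):1\le a,b\le n-1,\ c_{e_i,f_i}(\lambda)\ne0\text{ for }0\le i<t\}.
\]
If no $c_{e,f}(\lambda)$ vanishes, then $\sigma(Y_v)=(n-1)^2$, and \eqref{eq:exlambda} gives $\gamma^{\mathrm{av}}_{p,n}=1+1/\#A$, which tends to $1$. If some $c_{e,f}(\lambda)$ vanishes, then one of the $p^2$ pairs of digits is forbidden at each of the $t$ places, so $\sigma(Y_v)\le(p^2-1)^t$ and $\sigma(Y_v)/n^2\le4(1-p^{-2})^t$; the average tends to $0$. As $e$ runs from $0$ to $p-1$, so does $i=p-1-e$, and this is the criterion of the theorem.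

As a polynomial in $\lambda$,
\[
c_{e,f}=\sum_{i+j=p-1-e}\binom fi(-1)^{f-i}\binom{p-1-f}j(-\lambda)^{p-1-f-j},\qquad 0\le i\le f,\quad 0\le j\le p-1-f .
\]
The sum is not empty because $i+j$ takes all values from $0$ to $p-1$. Its terms involve distinct powers of $\lambda$, and the binomial coefficients are nonzero modulo $p$ because $f$ and $p-1-f$ are less than $p$. So $c_{e,f}$ is a nonzero polynomial, and all but finitely many $\lambda$ give the limit $1$. For $p\ge3$ the coefficient of $x$ in $(x-1)(x-\lambda)^{p-2}$ is
\[
(-\lambda)^{p-2}-(p-2)(-\lambda)^{p-3}=(-\lambda)^{p-3}(2-\lambda).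
\]
It vanishes at $\lambda=2$, and $2\ne0,1$ in $k$. So the limit is $0$ for $X_2$ and $1$ for general $X_\lambda$, while these curves have the same dual semi-graph and genera. This proves Theorem~\ref{thm:bound}(2).

For $p=2$ the polynomials in the criterion are $x-\lambda$ and $x-1$, whose coefficients are nonzero, so every $X_\lambda$ gives $1$ and the family shows no dependence on $\lambda$.

The example contains the first idea of the proof: \emph{the worst pattern of digits that can occur does occur in the orbit of almost every character}, so the typical $\gamma_\chi$ is a minimum over all patterns. Two difficulties are absent from it. When the spaces $H^1$ have dimension greater than $1$, the rank of a composite is not determined by the ranks of its factors, so we must allow patterns of every length, and the stable rank of $F^t$ may be smaller than its rank. When $g\ge1$, the maps depend on $L$ as well as on the digits.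

\section{The generic Frobenius rank $r_v$}\label{sec:rank}

To compare different $t$, we place the points $D_\chi/n$ in a space that does not depend on $t$. Let
\[
\mathbb T=\Big\{\alpha\in(\mathbb R/\mathbb Z)^S:\sum_{x\in B}\alpha_x=0\text{ for every sector }B\Big\}\cong(\mathbb R/\mathbb Z)^N ,
\]
where the coordinates are all $\alpha_x$ except one for each sector. We represent each $\alpha_x$ by a real number in $[0,1)$ and put, for $l\ge0$,
\[
d(\alpha)=\sum_{x\in S}\alpha_x\in\mathbb Z,\qquad E_l(\alpha)=\sum_{x\in S}\lfloor p^l\alpha_x\rfloor\,x .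
\]
The divisor $E_l(\alpha)$ records the first $l$ digits of each $\alpha_x$. Since $p^l\alpha_x-\lfloor p^l\alpha_x\rfloor$ represents the $x$-coordinate of $p^l\alpha$, we have $d(p^l\alpha)=p^ld(\alpha)-\deg E_l(\alpha)$. Let
\[
\mathbb T_l=\{\alpha\in\mathbb T:\ p^l\alpha_x\ne0\text{ in }\mathbb R/\mathbb Z\text{ for all }x\in S'\}.
\]
We need three facts.
\begin{enumerate}
\item[(T1)] $\mathbb T_l$ is open and nonempty. For $x\in S'$ the map $\alpha\mapsto\alpha_x$ is onto $\mathbb R/\mathbb Z$, so the complement of $\mathbb T_l$ is a finite union of closed subgroups of positive codimension.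
\item[(T2)] $d$ and $E_l$ are locally constant on $\mathbb T_l$. For $x\notin S'$ we have $\alpha_x=0$. For $x\in S'$ the representative $\alpha_x\in(0,1)$ is continuous on $\mathbb T_l$, and $p^l\alpha_x$ is not an integer.
\item[(T3)] If $\alpha\in\mathbb T_l$, then $\alpha$ and $p^l\alpha$ lie in $\mathbb T_0$. On $\mathbb T_0$ a sector $B$ with $|B|\ge2$ contributes to $d$ an integer between $1$ and $|B|-1$, so $m\le d\le|S|$. If $m=0$, then $\mathbb T=\{0\}$, $d=0$ and $E_l=0$.
\end{enumerate}

Let $P_d=\mathrm{Pic}^{-d}(Z)$. For $\alpha\in\mathbb T_l$ and $L\in P_{d(\alpha)}$ define the $p^l$-linear map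
\[
\Phi^l_{\alpha,L}:H^1(Z,L)\to H^1(Z,L^{p^l})\to H^1\big(Z,L^{p^l}(E_l(\alpha))\big),
\]
induced by $s\mapsto s^{\otimes p^l}$ and by the inclusion. The last bundle lies in $P_{d(p^l\alpha)}$. On $P_0$ the function $h^1$ jumps at the trivial bundle, so we put
\[
U_l(\alpha)=\begin{cases}P_{d(\alpha)}&\text{if }m\ge1,\\ \{L\in P_0:L^{p^l}\not\cong\mathcal O\}&\text{if }m=0.\end{cases}
\]
If $m=0$, then $g\ge1$ because $v\notin V^0$, so $U_l(\alpha)$ is the complement of a finite set in a variety of positive dimension. Thus $U_l(\alpha)\ne\emptyset$ in all cases. By (T3) and Riemann--Roch, for $L\in U_l(\alpha)$ the source and target of $\Phi^l_{\alpha,L}$ have dimensions $g-1+d(\alpha)$ and $g-1+d(p^l\alpha)$.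

\begin{definition}\label{def:r}
For $l\ge0$ and $\alpha\in\mathbb T_l$ let $\rho_l(\alpha)=\max_{L\in U_l(\alpha)}\operatorname{rank}\Phi^l_{\alpha,L}$. Let
\[
r=r_v=\min\{\rho_l(\alpha):\ l\ge0,\ \alpha\in\mathbb T_l\}.
\]
\end{definition}

The definition involves only $Z$, $S$ and the sectors, and $0\le r\le g+|S|$. The number $\rho_l(\alpha)$ depends on $\alpha$ only through $d(\alpha)$ and $E_l(\alpha)$, so $\rho_l$ is locally constant on $\mathbb T_l$ by (T2). We take the maximum over $L$ because most $L$ will be shown to behave generically, and the minimum over $(l,\alpha)$ because of the principle seen in Section~\ref{sec:example}.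

Let $\mathbb T[n]$ be the $n$-torsion subgroup of $\mathbb T$. The map $D\mapsto D/n$ is a bijection $\mathcal D_n\to\mathbb T[n]$, and we write $\alpha(\chi)=D_\chi/n$. The next lemma links the definition to characters.

\begin{lemma}\label{lem:link}
We have $\alpha(\chi^p)=p\,\alpha(\chi)$, and every fiber of $\chi\mapsto\alpha(\chi)$ over $\mathbb T[n]$ has $n^{2g}$ elements. Let $\alpha=\alpha(\chi)\in\mathbb T_0$ and $L=L_\chi$, and assume $L\not\cong\mathcal O$ if $m=0$. Then for all $l\ge0$ we have $\alpha\in\mathbb T_l$ and $L\in U_l(\alpha)$, and $\Phi^l_{\alpha,L}$ is identified with $F^l:H^1(Z,L_\chi)\to H^1(Z,L_{\chi^{p^l}})$.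
\end{lemma}

\begin{proof}
The first two statements and the identification of $\Phi^l_{\alpha,L}$ with $F^l$ follow from Lemma~\ref{lem:kummer}(b) and (c). Multiplication by $p$ is injective on $n$-torsion, so $\alpha_x\ne0$ implies $p^l\alpha_x\ne0$. We have $\deg L=-d(\alpha)$ by Lemma~\ref{lem:kummer}(a). If $m=0$, then $L^n\cong\mathcal O$ and $L\not\cong\mathcal O$, so $L^{p^l}\not\cong\mathcal O$.
\end{proof}

The digit count of Section~\ref{sec:example} takes the following general form.

\begin{lemma}\label{lem:digits}
Let $\Omega\subset\mathbb T$ be open and nonempty. The proportion of $\alpha\in\mathbb T[p^t-1]$ such that $p^i\alpha\notin\Omega$ for all $0\le i<t$ is $O(\theta^t)$ for some $\theta<1$.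
\end{lemma}

\begin{proof}
If $N=0$, then $\Omega=\mathbb T$ and the proportion is $0$. Let $N\ge1$. For some $l\ge1$ the set $\Omega$ contains a box $\prod_{\nu=1}^N[c_\nu p^{-l},(c_\nu+1)p^{-l})$ in the $N$ coordinates; a point lies in this box if and only if the first $l$ digits of its coordinates spell $c_1,\dots,c_N$. An element $\alpha\in\mathbb T[n]$ has coordinates $a_\nu/n$ with $0\le a_\nu<n$ arbitrary. By Section~\ref{sec:digits}, for $i+l\le t$ the point $p^i\alpha$ lies in the box if and only if the digits of the $a_\nu$ in the places $i,\dots,i+l-1$ are the prescribed ones. Take $i=0,l,2l,\dots$; this gives $\lfloor t/l\rfloor$ disjoint windows. The number of $N$-tuples of digit strings of length $t$ in which no window is the prescribed one is $p^{tN}(1-p^{-lN})^{\lfloor t/l\rfloor}$. Dividing by $n^N\ge(p^t/2)^N$ gives the claim with $\theta=(1-p^{-lN})^{1/l}$.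
\end{proof}

\section{Few line bundles have small rank}\label{sec:count}

If $g=0$, each $P_d$ is a point and $\operatorname{rank}\Phi^l_{\alpha,L}=\rho_l(\alpha)\ge r$ always. Let $g\ge1$. We must show that few of the $n^{2g}$ solutions of $L^n\cong\mathcal O(-D)$ have $\operatorname{rank}\Phi^l_{\alpha,L}<r$. It is not enough that the bad $L$ lie on a divisor, because $l$ will grow with $t$, and the divisor with it. A divisor of class $cM$ contains at most a constant times $c\,n^{2g-2}$ of the solutions, so we need $c$ to be small compared with $n^2$ when $p^l$ is of the order of $n$.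

\begin{proposition}\label{prop:count}
Assume $g\ge1$. There is a constant $C_0$, depending only on $Z$, $S$ and $r$, such that for all $l\ge0$, all $\alpha\in\mathbb T_l$, all integers $n\ge1$ prime to $p$ and all $\mathcal N\in\mathrm{Pic}^{-nd(\alpha)}(Z)$,
\[
\#\{L\in U_l(\alpha):\ L^n\cong\mathcal N,\ \operatorname{rank}\Phi^l_{\alpha,L}<r\}\le C_0\,(p^l+1)\,n^{2g-2}.
\]
\end{proposition}

We recall the facts used in the proof. Fix $z_0\in Z(k)$ and let $J=\mathrm{Pic}^0(Z)$, an abelian variety of dimension $g$.
\begin{enumerate}
\item[(J1)] The Poincar\'e bundle $\mathcal L_d$ on $Z\times P_d$ restricts to $L$ on $Z\times\{L\}$ and is trivial on $\{z_0\}\times P_d$. If $R$ is a variety and $\mathcal G$ is a line bundle on $Z\times R$, of degree $-d$ on the fibers and trivial on $\{z_0\}\times R$, then $\mathcal G\cong(1\times\psi)^*\mathcal L_d$ for a unique morphism $\psi:R\to P_d$.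
\item[(J2)] For a line bundle $\mathcal G$ on $Z\times R$, the sheaf $R^1\mathrm{pr}_*\mathcal G$ on $R$ is coherent and commutes with arbitrary base change, since $\mathrm{pr}$ is flat and proper and $1$ is the top degree. A coherent sheaf with constant fiber dimension on a reduced scheme is locally free.
\item[(J3)] Line bundles are numerically equivalent, written $\equiv$, if they have the same degree on every curve; intersection numbers depend only on numerical classes. On an abelian variety, $M$ is numerically equivalent to its translates, and $[n]^*M\equiv M^{n^2}$.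
\item[(J4)] If $g$ effective divisors on a smooth projective variety of dimension $g$ meet in a finite set, then their intersection number is the sum of the local lengths, so it is at least the number of points.
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
If $r=0$ the set is empty, so let $r\ge1$. Write $Q=p^l$, $d=d(\alpha)$, $d'=d(p^l\alpha)$, $E=E_l(\alpha)$. By (T3), $0\le d,d'\le|S|$.

\emph{Step 1: a polarization independent of $l$.} For $0\le\delta\le|S|$ identify $P_\delta$ with $J$ by $L\mapsto L(\delta z_0)$, and let $\mathcal E_\delta=R^1\mathrm{pr}_*\mathcal L_\delta$. By (J2) its fiber at $L$ is $H^1(Z,L)$, and it is locally free on $P_\delta$ if $\delta\ge1$ and on $P_0\setminus\{\mathcal O\}$ if $\delta=0$. By Serre's theorem there is a very ample line bundle $M$ on $J$ such that the finitely many coherent sheaves $\wedge^r\mathcal E_\delta\otimes M$ and $\mathcal{H}om(\wedge^r\mathcal E_\delta,\mathcal O)\otimes M$ are generated by global sections. The choice depends only on $Z$, $S$ and $r$. This uniformity is possible because the degrees $d,d'$ stay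 bounded as $l$ grows.

\emph{Step 2: Frobenius as a linear map of sheaves.} Minors make sense for linear maps only, so we linearize $\Phi^l_{\alpha,L}$. A superscript $(Q)$ denotes base change along the automorphism $c\mapsto c^Q$ of $k$; thus $P_d^{(Q)}=\mathrm{Pic}^{-d}(Z^{(Q)})$, with Poincar\'e bundle $\mathcal L_d^{(Q)}$ normalized at $z_0^{(Q)}$. The relative Frobenius $\mathrm{Fr}:Z\to Z^{(Q)}$ is a finite $k$-morphism with $\mathrm{Fr}(z_0)=z_0^{(Q)}$ and $\mathrm{Fr}^*L^{(Q)}=L^Q$. On $Z\times P_d^{(Q)}$ consider
\[
\mathcal G=(\mathrm{Fr}\times1)^*\mathcal L_d^{(Q)}\otimes\mathcal O(E\times P_d^{(Q)}).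
\]
It has degree $-Qd+\deg E=-d'$ on the fibers. Both factors are trivial on $\{z_0\}\times P_d^{(Q)}$, the second because it is pulled back from $Z$. By (J1), $\mathcal G\cong(1\times\psi)^*\mathcal L_{d'}$ for the morphism
\[
\psi:P_d^{(Q)}\to P_{d'},\qquad L_1\mapsto(\mathrm{Fr}^*L_1)(E).
\]
On $Z^{(Q)}\times P_d^{(Q)}$ we have maps $\mathcal L_d^{(Q)}\to(\mathrm{Fr}\times1)_*(\mathrm{Fr}\times1)^*\mathcal L_d^{(Q)}\to(\mathrm{Fr}\times1)_*\mathcal G$. Apply $R^1$ of the projection to $P_d^{(Q)}$. The first term gives $\mathcal E_d^{(Q)}$. The last gives $R^1\mathrm{pr}_*\mathcal G$ because $\mathrm{Fr}\times1$ is finite, and this is $\psi^*\mathcal E_{d'}$ by (J2). We obtain an $\mathcal O$-linear map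
\[
\Phi:\mathcal E_d^{(Q)}\to\psi^*\mathcal E_{d'}\quad\text{on }P_d^{(Q)}.
\]
The base change isomorphisms are natural in the sheaf, so the fiber of $\Phi$ at $L^{(Q)}$ is the map from $H^1(Z^{(Q)},L^{(Q)})=k\otimes_{c\mapsto c^Q}H^1(Z,L)$ to $H^1(Z,L^Q(E))$ given by $c\otimes\xi\mapsto c\,\Phi^l_{\alpha,L}(\xi)$. It has the same image as $\Phi^l_{\alpha,L}$, hence the same rank.

\emph{Step 3: a divisor that contains the bad bundles.} Let $\xi$ be a global section of $\wedge^r\mathcal E_d^{(Q)}\otimes M^{(Q)}$, and let $\eta$ be a global section of $\mathcal{H}om(\wedge^r\mathcal E_{d'},\mathcal O)\otimes M$, that is, a homomorphism $\eta:\wedge^r\mathcal E_{d'}\to M$. The image of $\xi$ under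
\[
\wedge^r\mathcal E_d^{(Q)}\otimes M^{(Q)}\xrightarrow{\wedge^r\Phi}\psi^*(\wedge^r\mathcal E_{d'})\otimes M^{(Q)}\xrightarrow{\psi^*\eta}\psi^*M\otimes M^{(Q)}
\]
is a section $\tau_{\xi,\eta}$ of $\psi^*M\otimes M^{(Q)}$ on all of $P_d^{(Q)}$; it plays the role of an $r\times r$ minor of $\Phi$. Let $L\in U_l(\alpha)$. The values of the sections $\xi$ span $\wedge^r$ of the fiber of $\mathcal E_d^{(Q)}$ at $L^{(Q)}$. The sheaf $\mathcal E_{d'}$ is locally free near $\psi(L^{(Q)})=L^Q(E)$: either $d'\ge1$, or $d'=0$, in which case $m=0$ by (T3) and $L^Q(E)=L^Q\not\cong\mathcal O$ by the definition of $U_l(\alpha)$. So the values of the sections $\eta$ span the dual of $\wedge^r$ of the fiber of $\mathcal E_{d'}$ at this point. Therefore some $\tau_{\xi,\eta}$ is nonzero at $L^{(Q)}$ if and only if $\wedge^r\Phi\ne0$ on the fiber, that is, if and only if $\operatorname{rank}\Phi^l_{\alpha,L}\ge r$. Since $\rho_l(\alpha)\ge r$, some $\tau=\tau_{\xi,\eta}$ is not identically zero on the irreducible variety $P_d^{(Q)}$. Let $\Delta=\operatorname{div}(\tau)$. Every $L\in U_l(\alpha)$ with $\operatorname{rank}\Phi^l_{\alpha,L}<r$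 has $L^{(Q)}\in\Delta$.

\emph{Step 4: the class of $\Delta$.} Under the identifications of Step~1, $\psi$ is the homomorphism $\psi_0=\mathrm{Fr}^*:J^{(Q)}\to J$ followed by a translation, so $\psi^*M\equiv\psi_0^*M$. Let $F_J:J\to J^{(Q)}$ be the relative Frobenius, which is $L\mapsto L^{(Q)}$ on points. Then $\psi_0\circ F_J=[Q]$, because both sides send $L$ to $L^Q$. Hence
\[
F_J^*\psi_0^*M=[Q]^*M\equiv M^{Q^2}\cong F_J^*\big((M^{(Q)})^Q\big),
\]
where we used $F_J^*M^{(Q)}\cong M^Q$. Pullback by the finite surjective map $F_J$ is injective on numerical classes: a curve $C_1\subset J^{(Q)}$ is the image of a curve $C\subset J$, and the degree of $F_J^*M_1$ on $C$ is $\deg(C/C_1)$ times the degree of $M_1$ on $C_1$. So $\psi^*M\equiv(M^{(Q)})^Q$ and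
\[
\mathcal O(\Delta)\equiv(M^{(Q)})^{Q+1}.
\]

\emph{Step 5: counting.} The map $L\mapsto L^{(Q)}$ is a group isomorphism $J(k)\to J^{(Q)}(k)$, so it identifies $\{L\in P_d:L^n\cong\mathcal N\}$ with a fiber $[n]^{-1}(y)\subset J^{(Q)}$. We bound $\#(\Delta\cap[n]^{-1}(y))$ by cutting out $y$ with hyperplanes. The set $[n](\Delta)$ is closed of dimension at most $g-1$. Since $M^{(Q)}$ is very ample, a general member of $|M^{(Q)}|$ through $y$ avoids any given finite set of points other than $y$. So we can choose successively $H_1,\dots,H_{g-1}\in|M^{(Q)}|$ through $y$ such that $H_i$ contains no irreducible component of positive dimension of $[n](\Delta)\cap H_1\cap\dots\cap H_{i-1}$. Then $[n](\Delta)\cap\bigcap_iH_i$ is finite. As $[n]$ is finite, the set $\Delta\cap\bigcap_i[n]^{-1}H_i$ is finite too, and it contains $\Delta\cap[n]^{-1}(y)$. By (J3), (J4) and Step~4,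
\[
\#\big(\Delta\cap[n]^{-1}(y)\big)\le\Delta\cdot\big([n]^*M^{(Q)}\big)^{g-1}=(Q+1)\,n^{2g-2}\,\big((M^{(Q)})^g\big)=(Q+1)\,n^{2g-2}\,(M^g).
\]
The last equality holds because intersection numbers are invariant under extension of the base field. Take $C_0=(M^g)$.
\end{proof}

\begin{remark}
It matters that $\Phi$ is defined on $J^{(Q)}$. The pullback $F_J^*\Delta$ on $J$ has class $M^{Q^2+Q}$, and Step~5 on $J$ would give the bound $(Q^2+Q)n^{2g-2}(M^g)$, which exceeds $n^{2g}$ when $Q>n$.
\end{remark}

\section{The stable rank of almost every character}\label{sec:vertex}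

Proposition~\ref{prop:count} bounds ranks from below, while $\gamma_\chi$ is a stable rank. To see that the rank of $T=F^t$ does not drop under iteration one would compare $T$ with $T^2=F^{2t}$, but for $l=2t$ the bound $(p^{2t}+1)n^{2g-2}$ is again larger than $n^{2g}$. The following lemma replaces $F^{2t}$ by $F^{t+l_0}$ with $l_0$ fixed, provided that the first $l_0$ steps already bring the rank down to the minimum.

\begin{lemma}\label{lem:linalg}
Let $T:H\to H$ be $q$-linear, and suppose that $T=G'G$ with Frobenius-semilinear maps $G:H\to H'$ and $G':H'\to H$. If $\operatorname{rank}G\le r\le\operatorname{rank}(GT)$, then the stable rank of $T$ is $r$.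
\end{lemma}

\begin{proof}
From $\ker G\subset\ker T\subset\ker GT$ we get $r\le\operatorname{rank}(GT)\le\operatorname{rank}T\le\operatorname{rank}G\le r$, so all three ranks equal $r$. The subspaces $\ker G\subset\ker T$ both have codimension $r$, so they are equal. The restriction of $G$ to $TH$ has rank $r=\dim TH$, so it is injective, and $TH\cap\ker T=TH\cap\ker G=0$. Hence $T^2H\subset TH$ has dimension $r$ and equals $TH$. It follows that $T^iH=TH$ for all $i\ge1$.
\end{proof}

\begin{theorem}\label{thm:vertex}
Let $v\notin V^0$ and $n=p^t-1$. The proportion of $\chi\in A_v^\vee$ with $\gamma_\chi\ne r_v$ is $O(\theta^t)$ for some $\theta<1$. Hence $\sigma(Y_v)/\#A_v=r_v+O(\theta^t)$.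
\end{theorem}

\begin{proof}
Choose $l_0$ such that $\Omega=\{\alpha\in\mathbb T_{l_0}:\rho_{l_0}(\alpha)=r\}$ is nonempty. It is open by (T1) and because $\rho_{l_0}$ is locally constant. We may assume $t\ge l_0$, since finitely many $t$ only affect the constant. Call $\chi$ \emph{bad} if $\gamma_\chi\ne r$, and for $\alpha\in\mathbb T[n]$ let $\mathcal X_\alpha=\{\chi:\alpha(\chi)=\alpha\}$, a set with $n^{2g}$ elements by Lemma~\ref{lem:link}.

By Lemma~\ref{lem:digits}, all but a proportion $O(\theta_1^t)$ of the $\alpha\in\mathbb T[n]$, with $\theta_1<1$, have $p^i\alpha\in\Omega$ for some $i$. The map $\chi\mapsto\chi^{p^i}$ is injective because $p\nmid n$, so it is a bijection $\mathcal X_\alpha\to\mathcal X_{p^i\alpha}$, and it preserves $\gamma$ by Lemma~\ref{lem:gamma}. So it suffices to show that the proportion of bad $\chi$ in $\mathcal X_\alpha$ is $O(p^{-t})$, uniformly for $\alpha\in\Omega\cap\mathbb T[n]$.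

Let $\alpha=D/n\in\Omega$, so $\alpha\in\mathbb T_0$ by (T3). Let $\chi\in\mathcal X_\alpha$ and $L=L_\chi$, with $L\not\cong\mathcal O$ if $m=0$. Put $H=H^1(Z,L_\chi)$, $H'=H^1(Z,L_{\chi^{p^{l_0}}})$, and
\[
T=F^t:H\to H,\qquad G=F^{l_0}:H\to H',\qquad G'=F^{t-l_0}:H'\to H .
\]
Then $T=G'G$ and $GT=F^{t+l_0}$. By Lemma~\ref{lem:link}, $\alpha\in\mathbb T_l$ and $L\in U_l(\alpha)$ for all $l$, and $G$ and $GT$ are identified with $\Phi^{l_0}_{\alpha,L}$ and $\Phi^{t+l_0}_{\alpha,L}$. We have $\operatorname{rank}G\le\rho_{l_0}(\alpha)=r$. So by Lemma~\ref{lem:linalg}, $\chi$ is not bad if $\operatorname{rank}\Phi^{t+l_0}_{\alpha,L}\ge r$.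

If $g=0$, then $m\ge1$, and this inequality always holds by the first sentence of Section~\ref{sec:count}; no $\chi\in\mathcal X_\alpha$ is bad. If $g\ge1$, recall that $\chi\in\mathcal X_\alpha$ is determined by $L_\chi$, and apply Proposition~\ref{prop:count} with $l=t+l_0$ and $\mathcal N=\mathcal O(-D)$. Allowing for the excluded bundle $L=\mathcal O$, the proportion of bad $\chi$ in $\mathcal X_\alpha$ is at most
\[
C_0\,\frac{p^{t+l_0}+1}{(p^t-1)^2}+\frac1{n^{2g}}=O(p^{-t}),
\]
because $l_0$ and $C_0$ do not depend on $t$ or $\alpha$. This proves the first statement with $\theta=\max(\theta_1,1/p)$. The second follows from Lemma~\ref{lem:gamma}, since $|\gamma_\chi-r|\le g+|S|$.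
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Insert Theorem~\ref{thm:vertex} into \eqref{eq:approx}, and let $\theta$ be the maximum of $1/p$ and of the constants $\theta$ for the finitely many $v\notin V^0$.
\end{proof}

\section{The upper bound}\label{sec:bound}

\begin{proof}[Proof of Theorem~\ref{thm:bound}(1)]
Let $v\notin V^0$, and let $\alpha\in\mathbb T$ be the point with $\alpha_x=1/|B|\in\mathbb R/\mathbb Z$ for $x$ in the sector $B$; this is $0$ if $|B|=1$. Then $\alpha\in\mathbb T_0$ and $d(\alpha)=m_v$. The map $\Phi^0_{\alpha,L}$ is the identity of $H^1(X_v,L)$, which has dimension $g_v-1+m_v$ for $L\in U_0(\alpha)$. So $r_v\le\rho_0(\alpha)=g_v-1+m_v$. For $v\in V^0$ we have $g_v-1+m_v=-1$. Theorem~\ref{thm:main} therefore gives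
\[
\mathrm{Avr}_p(\Pi_{X^\bullet})\le\sum_{v\in V}(g_v-1+m_v)+b_X,
\]
with equality if and only if $r_v=g_v-1+m_v$ for all $v\notin V^0$. It remains to prove
\begin{equation}\label{eq:graph}
\sum_{v\in V}m_v=\#V+\beta-b_X-1 .
\end{equation}

Say that a block contains a vertex if one of its edges ends there. We claim that $m_v$ is the number of cyclic blocks that contain $v$. Let $e\ne e'$ be non-loop edges at $v$. If their other ends lie in one component of $\Gamma^*-v$, then a simple path between these ends, possibly of length $0$, forms a cycle with $e$ and $e'$. Conversely, deleting $v$ from a cycle through $e$ and $e'$ leaves a path in $\Gamma^*-v$ between their other ends. A loop is a block by itself. So the sectors at $v$ correspond to the blocks that contain $v$, and the sectors of size $1$ correspond to the bridges. This proves the claim.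

Let $V^*$ be the vertex set of $\Gamma^*$, let $b^*$ be the number of bridges of $\Gamma^*$, and if $n_X>0$ let $m_\ast$ be the number of cyclic blocks that contain $\ast$. We use the standard fact that for a connected graph the bipartite incidence graph of vertices and blocks is a tree; if $\Gamma^*$ has no edge, this tree is a single point. The tree has $\#V^*+\beta+b^*$ vertices. Each bridge contains two vertices, so the tree has $\sum_{v\in V^*}m_v+2b^*$ edges. A tree has one edge fewer than it has vertices, hence
\[
\sum_{v\in V^*}m_v=\#V^*+\beta-b^*-1 .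
\]
If $n_X=0$, this is \eqref{eq:graph}. If $n_X=1$, the open edge is a bridge, so $\#V^*=\#V+1$, $b^*=b_X+1$, $m_\ast=0$, and \eqref{eq:graph} follows. If $n_X\ge2$, any two open edges lie on a common cycle because $\Gamma$ is connected. So $\#V^*=\#V+1$, $b^*=b_X$, $m_\ast=1$, and \eqref{eq:graph} follows again.
\end{proof}

For $X_\lambda$ we have $g_v=0$ and $m_v=\beta=2$, so the bound is $1$. It is attained for general $\lambda$ and, when $p\ge3$, it is not attained for $\lambda=2$. The following remark shows that such a failure requires a vertex with at least two sectors of size at least $2$.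

\begin{remark}\label{rem:tamagawa}
Granting Tamagawa's theorem \cite{tamagawa} as stated in the introduction, equality holds in Theorem~\ref{thm:bound}(1) whenever $m_v\le1$ for all $v$. Indeed, let $v\notin V^0$ with $m_v\le 1$. Sectors of size $1$ play no role in Definition~\ref{def:r}, since the corresponding coordinates $\alpha_x$ vanish. So $r_v$ is the integer attached to $X_v$ with the single sector $S'$ if $m_v=1$, and with no sector if $m_v=0$, in which case $S'=\emptyset$. If $g_v=0$ or $(g_v,m_v)=(1,0)$, then $0\le r_v\le g_v-1+m_v=0$. Otherwise either $g_v\ge1$ and $|S'|\ge2$, or $g_v\ge2$ and $S'=\emptyset$, so $(X_v,S')$ is a smooth pointed stable curve. It has one vertex, which is not in $V^0$, no node, and $S'$ as its only sector if $S'\ne\emptyset$. Theorem~\ref{thm:main} gives $\mathrm{Avr}_p=r_v$ for this curve, and Tamagawa's theorem gives $\mathrm{Avr}_p=g_v-1+m_v$.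
\end{remark}

\begin{thebibliography}{9}

\bibitem{averages}
\emph{On the averages of generalized Hasse-Witt invariants of pointed stable curves in positive characteristic},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde yuyang/papersandpreprints/PA.pdf}

\bibitem{tamagawa}
Tamagawa, \emph{On the tame fundamental groups of curves over algebraically closed fields of characteristic $>0$}.

\end{thebibliography}
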